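\title{Irreducible images of the circle and the arc:\\ a parity criterion for Peano continua}

\begin{abstract}
A continuous surjection is irreducible if no proper closed subset of the domain is mapped onto the range; for a finite connected graph, the irreducible maps from the circle are the Euler circuits. We prove that a nondegenerate Peano continuum $X$ is an irreducible image of the circle if and only if, after the maximal free open arcs of $X$ are removed, every partition of the remaining set into two closed sets is crossed by an even number of these arcs. We deduce that if the space $Y_X$, obtained from $X$ by collapsing the components of the closure of the set of points that are not local separating points, is an irreducible image of the arc or of the circle, then so is $X$. The proof approximates $X$ by even graphs, organizes their Euler circuits scale by scale to obtain equicontinuity, and concludes with a Baire category argument.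
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Throughout, spaces are metrizable and maps are continuous. A \emph{continuum} is a compact connected space, a \emph{Peano continuum} is a locally connected continuum, and a space is \emph{nondegenerate} if it has more than one point. By the Hahn--Mazurkiewicz theorem, the Peano continua are exactly the images of $[0,1]$. This paper is about the parametrizations that waste nothing. A map $f:S\to X$ is \emph{irreducible} if it is surjective and $f(F)\ne X$ for every proper closed subset $F$ of $S$. We write $\mathrm{Irr}$ for the class of irreducible images of $[0,1]$ and $\mathrm{Irr}_0$ for the class of irreducible images of the circle $S^1=\mathbb R/\mathbb Z$. If $S$ is thought of as time, $f$ is irreducible when no open interval of time can be discarded. A surjection $f$ is irreducible as soon as the times $t$ with $f^{-1}(f(t))=\{t\}$ are dense: a proper closed set $F$ misses such a $t$, and then $f(t)\notin f(F)$. Thus a simple closed curve belongs to both classes, while a one-point space belongs to neither.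

The model case is a finite connected graph with at least one edge, regarded as a space. An Euler circuit, a closed walk that uses every edge exactly once, defines a map from $S^1$ that is one-to-one over the interiors of the edges, hence irreducible. Conversely, Lemma~\ref{lem:crossing} below shows that an irreducible map from $S^1$ crosses the interior of every edge exactly once, and so describes an Euler circuit. By Euler's theorem the graph is in $\mathrm{Irr}_0$ exactly when all its degrees are even. The class $\mathrm{Irr}$ plays the same role for Euler trails, which need not be closed.

In a general Peano continuum one expects the obstruction to live where the space is thin. A point $p$ of a connected space $X$ is a \emph{local separating point} if there is a connected open neighborhood $U$ of $p$ such that $U\setminus\{p\}$ is not connected. For a Peano continuum $X$, let $N(X)$ be the set of points that are not local separating points, let $\mathcal D_X$ be the decomposition of $X$ into the components of $\overline{N(X)}$ and the single points of $X\setminus\overline{N(X)}$, and let $g_X:X\to Y_X=X/\mathcal D_X$ be the quotient map. Then $Y_X$ is a Peano continuum and $g_X$ is a \emph{monotone} surjection, that is, its fibers are connected.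

To see what $Y_X$ looks like, note that $p\in N(X)$ if $p$ has arbitrarily small open neighborhoods $W$ with $W\setminus\{p\}$ connected: if $U\setminus\{p\}=A\sqcup B$ with $A,B$ open and nonempty, and $W\subset U$, $W\setminus\{p\}\subset A$, then $U=(A\cup W)\sqcup B$ is not connected. For a finite graph, $N(X)$ is the set of vertices of degree $1$ and $Y_X=X$. For the square, $N(X)=X$ and $Y_X$ is a point. For finitely many disjoint squares joined by finitely many arcs, $Y_X$ is the graph obtained by shrinking each square to a vertex. So $Y_X$ keeps the thin part of $X$ and forgets the thick part.

Bula, Nikiel and Tymchatyn proved that, when $Y_X$ is nondegenerate, $X\in\mathrm{Irr}$ implies $Y_X\in\mathrm{Irr}$ and $X\in\mathrm{Irr}_0$ implies $Y_X\in\mathrm{Irr}_0$. The converse problem is posed in \cite{Konigsberg}: \emph{if $X$ is a locally connected continuum and $Y_X\in\mathrm{Irr}$, or $Y_X\in\mathrm{Irr}_0$, does it follow that $X\in\mathrm{Irr}$, or $X\in\mathrm{Irr}_0$, respectively?} The example of squares and arcs suggests a positive answer, because inside a square a path has room to go from any entrance to any exit. The answer is indeed positive.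

\begin{theorem}\label{thm:main}
Let $X$ be a locally connected continuum.
\begin{itemize}
\item[(i)] If $Y_X\in\mathrm{Irr}$, then $X\in\mathrm{Irr}$.
\item[(ii)] If $Y_X\in\mathrm{Irr}_0$, then $X\in\mathrm{Irr}_0$.
\end{itemize}
\end{theorem}

Together with the result of Bula, Nikiel and Tymchatyn this gives the following.

\begin{corollary}\label{cor:iff}
Let $X$ be a locally connected continuum such that $Y_X$ is nondegenerate. Then $X\in\mathrm{Irr}$ if and only if $Y_X\in\mathrm{Irr}$, and $X\in\mathrm{Irr}_0$ if and only if $Y_X\in\mathrm{Irr}_0$.
\end{corollary}

\subsection{The even-cut condition}

We deduce Theorem~\ref{thm:main} from an intrinsic description of $\mathrm{Irr}_0$. Let $X$ be a nondegenerate Peano continuum that is not a simple closed curve. The points of $X$ that have an open neighborhood homeomorphic to $(0,1)$ form an open set, and its components are the \emph{edges} of $X$. An edge is open in $X$ and is a connected $1$-manifold, so it is homeomorphic to $(0,1)$ or to a circle; a circle would be open and closed in $X$, hence equal to $X$. So every edge is homeomorphic to $(0,1)$. The set $\mathcal E=\mathcal E(X)$ of edges is countable, because edges are disjoint open sets in a separable space. The closed set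
\[
G=G(X)=X\setminus\bigcup\mathcal E
\]
is the \emph{ground set}; it is nonempty, since otherwise $X$ would be a single edge and not compact. In Section~\ref{sec:edges} we show that one converges to a point of $G$ when running to either side of an edge $e$; these one or two points are the \emph{ends} of $e$. We also show that for each $\varepsilon>0$ only finitely many edges have diameter at least $\varepsilon$. If $G=A\sqcup B$ is a partition into nonempty closed sets, let $\mathcal E(A,B)$ be the set of edges with one end in $A$ and the other in $B$. It is finite, since its members have diameter at least $\operatorname{dist}(A,B)>0$.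

\begin{definition}\label{def:ec}
The continuum $X$ satisfies the \emph{even-cut condition} if $|\mathcal E(A,B)|$ is even for every partition $G=A\sqcup B$ into nonempty closed sets. A simple closed curve is also said to satisfy the even-cut condition.
\end{definition}

\begin{theorem}\label{thm:ec}
A nondegenerate Peano continuum belongs to $\mathrm{Irr}_0$ if and only if it satisfies the even-cut condition.
\end{theorem}

For a finite graph other than a cycle, $G$ is the set of vertices of degree different from $2$, and after the vertices of degree $2$ are suppressed we have $\sum_{v\in A}\deg v\equiv|\mathcal E(A,B)|\pmod 2$. Hence even degrees give even cuts, and the cuts with $A=\{v\}$ give even degrees back: Theorem~\ref{thm:ec} is Euler's theorem in this case. In general, cuts cannot be replaced by a count at single points. In the segment $[-1,1]$ let $a_0=0$ and $a_{\pm n}=\pm(1-2^{-n})$ for $n\geq1$, and attach at each $a_n$ a circle of diameter $2^{-|n|}$, the circles being disjoint. The ground set consists of the $a_n$, at each of which four sides of edges end, and of $\pm1$, at which no edge ends. Yet only the edge $(a_0,a_1)$ joins $G\cap[-1,0]$ to the rest of $G$. At the other extreme, the condition is vacuous when $G$ is connected.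 In particular the square is in $\mathrm{Irr}_0$, which shows that Corollary~\ref{cor:iff} needs $Y_X$ to be nondegenerate.

\subsection{An example}\label{sec:example}

The first idea for Theorem~\ref{thm:main} is to lift an irreducible map $h:S^1\to Y_X$: whenever $h$ passes through a collapsed component, open up an interval of time and insert a path through that component. The following example shows that this fails, and what to do instead.

Let $Q=[0,1]^2$. Let $\alpha_n$ be the lower semicircle over the segment $[2^{-n-1},2^{-n}]\times\{0\}$ for odd $n$ and over $[1-2^{-n},1-2^{-n-1}]\times\{0\}$ for even $n$, and let $X=Q\cup\bigcup_{n\ge1}\alpha_n$ (Figure~\ref{fig:handles}). The edges are the open semicircles and $G(X)=Q$. The points of $Q$ other than $(0,0)$, $(1,0)$ and the endpoints of the $\alpha_n$ are in $N(X)$ and are dense in $Q$, so $\overline{N(X)}=Q$, and $Y_X=X/Q$ is a sequence of circles shrinking to a common point. Let $h:S^1\to Y_X$ run once through $g_X(\alpha_n)$ during $[2^{-n},2^{1-n}]$. It is continuous at $0$, because every open set containing $Q$ contains all but finitely many $\alpha_n$, and it is irreducible, being one-to-one over the open semicircles. But no map $f:S^1\to X$ visits $\alpha_1,\alpha_2,\alpha_3,\dots$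 in this cyclic order: the times of the visits would form a monotone, hence convergent, sequence $t_n$, while $f(t_n)$ accumulates at both $(0,0)$ and $(1,0)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!20] (0,0) rectangle (6,1.4);
\draw (0,1.4) -- (0,0) -- (6,0) -- (6,1.4);
\node at (3,0.8) {$Q$};
\draw[thick] (1.5,0) arc (180:360:0.75);
\draw[thick] (0.375,0) arc (180:360:0.1875);
\draw[thick] (0.094,0) arc (180:360:0.047);
\draw[thick] (4.5,0) arc (180:360:0.375);
\draw[thick] (5.625,0) arc (180:360:0.094);
\node at (2.25,-1) {$\alpha_1$};
\node at (0.56,-0.45) {$\alpha_3$};
\node at (4.875,-0.62) {$\alpha_2$};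
\node at (5.72,-0.35) {$\alpha_4$};
\end{tikzpicture}
\caption{The lower part of a square $Q$ with semicircles $\alpha_1,\alpha_2,\dots$ attached; the odd ones shrink to the left corner and the even ones to the right corner. After $Q$ is collapsed to a point, the semicircles can be traversed in the order $\alpha_1,\alpha_2,\alpha_3,\dots$; before the collapse they cannot.}\label{fig:handles}
\end{figure}

The order of $h$ has to be abandoned, and the edges have to be sorted by location. During $[0,\frac13]$ run through $\alpha_1,\alpha_3,\alpha_5,\dots$, joined by segments in $Q$, in time intervals that shrink to $\frac13$, arriving at $(0,0)$. During $[\frac13,\frac23]$ go along a segment to $\alpha_2$ and run in the same way through $\alpha_2,\alpha_4,\dots$, arriving at $(1,0)$. During $[\frac23,1]$ return to the starting point along a path whose image is $Q$. The result is a surjection $f:S^1\to X$ that crosses every edge exactly once. It is not irreducible, since the time spent on the segment from $(0,0)$ to $\alpha_2$ can be discarded; but we shall see that maps of this kind can be approximated by irreducible ones.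

\subsection{Outline of the proof}

The example contains the three steps of the paper.

First, from an irreducible map onto $Y_X$ we retain only parity. Section~\ref{sec:reduction} shows that $Y_X\in\mathrm{Irr}_0$ forces the even-cut condition on $X$, and that $Y_X\in\mathrm{Irr}$ forces it on $X$ with one arc added. This reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:ec} and proves the ``only if'' part of the latter.

Second, Section~\ref{sec:baire} shows by Baire category that, among the surjections $S^1\to X$ that cross every edge once, the irreducible ones are dense. It remains to find one such surjection.

Third, we find it as a limit of Euler circuits of finite even graphs drawn in $X$. The graphs are built in Section~\ref{sec:fine}, which is the only place where the even-cut condition is used for the ``if'' part. The main difficulty is equicontinuity, since an arbitrary Euler circuit of a very fine graph may run across $X$ very many times. The remedy is sorting by location at all scales at once: every sufficiently fine even graph is a refinement of an even graph of mesh $\rho$ whose number of edges is bounded in terms of $\rho$ alone. Section~\ref{sec:limit} states this coarsening proposition and finishes the proof with it, and Sections~\ref{sec:grouping}--\ref{sec:coarsening}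 prove it.

\section{Edges of a Peano continuum}\label{sec:edges}

In this section $X$ is a nondegenerate Peano continuum that is not a simple closed curve, with any compatible metric $d$. The first two lemmas use local connectedness in the same way: a connected open set $U$ has no nonempty proper subset that is both open and closed in $U$.

\begin{lemma}\label{lem:ends}
Let $e$ be an edge and $\omega:(0,1)\to e$ a homeomorphism. Then $\omega$ extends to a continuous surjection $\omega:[0,1]\to\overline e$ with $\omega(0),\omega(1)\in G$.
\end{lemma}

\begin{proof}
The set $K=\bigcap_{t<1}\overline{\omega((t,1))}$ is a nested intersection of nonempty compact sets, so it is nonempty. It misses $e$, because a point $\omega(s)$ has the neighborhood $\omega((0,\frac{1+s}2))$, which is open in $X$ and disjoint from $\omega((t,1))$ for $t\geq\frac{1+s}{2}$. Suppose that $x\ne y$ are points of $K$, and take a connected open set $U\ni x$ with $y\notin\overline U$. Both $U$ and $X\setminus\overline U$ contain points $\omega(s)$ with $s$ arbitrarily close to $1$, so there are $s_1<s_2<s_3$ with $\omega(s_2)\in U$ and $\omega(s_1),\omega(s_3)\notin\overline U$. The component of $\omega^{-1}(U)$ containing $s_2$ is an interval $(a,b)$ with $s_1\le a<b\le s_3$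 and $\omega(a),\omega(b)\notin U$. The set $\omega((a,b))=\omega([a,b])\cap U$ is open and is closed in $U$, so it equals $U$. Then $x\in U\subset e$, a contradiction. Hence $K=\{z\}$, and $\omega(t)\to z$ as $t\to1$ by compactness. The point $z$ lies in no other edge, since such an edge would be a neighborhood of $z$ disjoint from $e$. So $z\in G$. The same argument applies at $0$, and $\omega([0,1])$ is compact with $e$ dense in it, so it equals $\overline e$.
\end{proof}

The points $\omega(0),\omega(1)$ are the ends of $e$; they may coincide.

\begin{lemma}\label{lem:null}
For each $\varepsilon>0$ only finitely many edges have diameter at least $\varepsilon$.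
\end{lemma}

\begin{proof}
Let $e$ be an edge with ends $a,b$ and $\operatorname{diam}e\ge\varepsilon$. Some point of $e$ has distance at least $\varepsilon/4$ from both ends. Otherwise the connected set $\overline e$ is covered by the open balls of radius $\varepsilon/4$ about $a$ and $b$; these balls must then meet, so $d(a,b)<\varepsilon/2$ and $\operatorname{diam}e\le\varepsilon/4+d(a,b)+\varepsilon/4<\varepsilon$.

Suppose there are infinitely many such edges $e_i$. Choose such points $x_i\in e_i$ and pass to a subsequence with $x_i\to x$. A connected open set $U\ni x$ of diameter less than $\varepsilon/4$ contains $x_i$ and $x_j$ for some $i\ne j$, and it contains no end of $e_i$. So $U\cap e_i=U\cap\overline{e_i}$ is open and closed in $U$, contains $x_i$ and misses $x_j$, a contradiction.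
\end{proof}

A partition of the ground set extends to a partition of $X$ minus one point in each edge of the cut.

\begin{lemma}\label{lem:sides}
Let $G=A\sqcup B$ be a partition into nonempty closed sets, let $F=\mathcal E(A,B)$, choose $c_e\in e$ for $e\in F$, and put $C=\{c_e:e\in F\}$. Then $X\setminus C=U_A\sqcup U_B$ with $U_A\supset A$ and $U_B\supset B$ open, and for each $e\in F$ one component of $e\setminus\{c_e\}$ lies in $U_A$ and the other in $U_B$.
\end{lemma}

\begin{proof}
Let $U_A$ be the union of $A$, the edges with both ends in $A$, and for each $e\in F$ the component of $e\setminus\{c_e\}$ whose closure contains the end of $e$ in $A$. Define $U_B$ with $B$ in place of $A$. These sets partition $X\setminus C$. We show that $U_A\cup C$ is closed; then $U_B$ is open, and $U_A$ is open by symmetry. Let $x_n\in U_A$ and $x_n\to x$. If infinitely many $x_n$ lie in $A$, then $x\in A$. If infinitely many lie in one edge $e$, then $x$ is in the closure of $e\cap U_A$, which by Lemma~\ref{lem:ends} is contained in $(e\cap U_A)\cup A\cup C$. Otherwise we may assume that the $x_n$ lie in distinct edges, each with an end in $A$; their diameters tend to $0$ by Lemma~\ref{lem:null}, so $\operatorname{dist}(x_n,A)\to0$ and $x\in A$.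
\end{proof}

\section{Parity passes through monotone quotients}\label{sec:reduction}

An irreducible map has no freedom on an open arc of the range: if it turned back inside the arc, or came through it twice, some interval of time would be superfluous.

\begin{lemma}\label{lem:crossing}
Let $S$ be $S^1$ or $[0,1]$, let $h:S\to Z$ be irreducible, and let $\beta\subset Z$ be an open set with a homeomorphism $\psi:\beta\to(0,1)$. If $S=[0,1]$, assume that $h(0),h(1)\notin\beta$. Then $h^{-1}(\beta)$ is one open interval, and $h$ maps it homeomorphically onto $\beta$.
\end{lemma}

\begin{proof}
Since $\beta$ is not compact, $h^{-1}(\beta)\ne S$. So every component of $h^{-1}(\beta)$ is an open interval $(p,q)$ with $h(p),h(q)\notin\beta$, where $p=q$ is possible if $S=S^1$. For $0<a\le\frac12\le b<1$ the compact set $\psi^{-1}([a,b])$ misses $h(p)$, so $\psi h(t)\notin[a,b]$ for all $t\in(p,q)$ near $p$; by connectedness these values are all below $a$ or all above $b$, and the case $a=b=\frac12$ shows that the side does not depend on $a,b$. Hence $\psi h(t)$ tends to $0$ or to $1$ as $t\to p$, and the same holds at $q$.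

Suppose both limits are $0$. Let $t^*$ be a point where $\psi h|_{(p,q)}$ is maximal. Then $\psi h((p,t^*])=(0,\psi h(t^*)]=\psi h((p,q))$, so $h(S\setminus(t^*,q))=Z$, contrary to irreducibility. Replacing $\psi$ by $1-\psi$ excludes that both limits are $1$. So the limits differ, and every component is mapped onto $\beta$. If there were two components, one could be deleted; so there is exactly one, $(p,q)$. If $t_1<t_2$ in $(p,q)$ and $h(t_1)=h(t_2)$, then $\psi h((p,t_1])$ and $\psi h([t_2,q))$ are intervals with a common point, one reaching to $0$ and the other to $1$; their union is $(0,1)$, so $h(S\setminus(t_1,t_2))=Z$, a contradiction. Thus $\psi h|_{(p,q)}$ is a continuous bijection between open intervals, hence a homeomorphism.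
\end{proof}

A closed curve that crosses each edge of a cut once, and can change sides only through these edges, changes sides an even number of times. The next proposition carries out this count in a quotient of $X$. To treat maps from $[0,1]$ we close them up, as one does for Euler trails, by adding one arc between the initial and the final point.

\begin{proposition}\label{prop:monotone}
Let $X$ be a nondegenerate Peano continuum that is not a simple closed curve, and let $g:X\to Z$ be a monotone surjection whose nondegenerate fibers lie in $G(X)$.
\begin{itemize}
\item[(a)] If $Z\in\mathrm{Irr}_0$, then $X$ satisfies the even-cut condition.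
\item[(b)] Let $h:[0,1]\to Z$ be irreducible, and let $x_i\in g^{-1}(h(i))$ for $i=0,1$. Let $X^+=X\cup\alpha$, where $\alpha$ is an arc with endpoints $x_0,x_1$ and $\alpha\cap X=\{x_0,x_1\}$ if $x_0\ne x_1$, and a simple closed curve with $\alpha\cap X=\{x_0\}$ if $x_0=x_1$. Then $X^+$ is a Peano continuum that satisfies the even-cut condition.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The count.} Let $\beta\subset X$ be open and homeomorphic to $(0,1)$. Then $\beta$ lies in an edge of $X$, so each point of $\beta$ is a full fiber of $g$. For every open $\beta'\subset\beta$ the set $g(\beta')=Z\setminus g(X\setminus\beta')$ is open. Hence $g(\beta)$ is open and $g|_\beta$ is a homeomorphism onto it.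

Let $C\subset X$ be finite and $X\setminus C=U\sqcup U'$ with $U,U'$ open, and suppose that each $c\in C$ lies in an open set $\beta_c$ homeomorphic to $(0,1)$ such that one component of $\beta_c\setminus\{c\}$ lies in $U$ and the other in $U'$. A fiber of $g$ is either a point of $C$ or a connected set missing $C$, and in the second case it lies in $U$ or in $U'$. So $Z\setminus g(C)=g(U)\sqcup g(U')$, and $g(U)=Z\setminus g(X\setminus U)$ and $g(U')=Z\setminus g(X\setminus U')$ are open; we call them the two sides. Let $h:S\to Z$ be irreducible, with $h(0),h(1)\notin g(\beta_c)$ for all $c$ if $S=[0,1]$. By Lemma~\ref{lem:crossing} applied to $g(\beta_c)$, the value $g(c)$ is taken at exactly one time $t_c$, and $h$ is on one side just before $t_c$ and on the other side just after. Each component of $S\setminus\{t_c:c\in C\}$ is mapped into one side. So $h$ changes sides exactly $|C|$ times. If $S=S^1$, then $|C|$ is even. If $S=[0,1]$, then $|C|$ is even if and only if $h(0)$ and $h(1)$ are on the same side.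

\emph{Part} (a). Given a partition $G=A\sqcup B$, apply the count to the sets $C,U_A,U_B$ of Lemma~\ref{lem:sides}, with $\beta_{c_e}=e$.

\emph{Part} (b). The space $X^+$ arises from the disjoint union of $X$ and $[0,1]$ by identifying $0$ with $x_0$ and $1$ with $x_1$; it is compact and metrizable and is an image of an interval, hence a Peano continuum. We may assume that it is not a simple closed curve. The set $\alpha^\circ=\alpha\setminus\{x_0,x_1\}$ is open in $X^+$ and homeomorphic to $(0,1)$, so it lies in one edge $e^*$ of $X^+$. Let $G(X^+)=A\sqcup B$ be a partition into nonempty closed sets, let $F=\mathcal E(A,B)$ be the cut in $X^+$, and let $F'=F\setminus\{e^*\}$. An edge $e\in F'$ misses $\alpha^\circ$, and it misses $x_0,x_1$ because every neighborhood of $x_i$ in $X^+$ meets $\alpha^\circ$. So $e$ is an open subset of $X$. Moreover $h(i)\notin g(e)$: otherwise the fiber over $h(i)$ would be a single point of $e$, although it contains $x_i$. Choose $c_e\in e$ for $e\in F'$, and $c_{e^*}\in\alpha^\circ$ if $e^*\in F$. Let $U_A,U_B\subset X^+$ be given by Lemma~\ref{lem:sides}. The count, applied to $C=\{c_e:e\in F'\}$, $U=U_A\cap X$, $U'=U_B\cap X$ and $\beta_{c_e}=e$, shows that $|F'|$ is even if and only if $x_0,x_1$ lie both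 in $U_A$ or both in $U_B$.

If $e^*\notin F$, then the connected set $\alpha$ misses all points $c_e$, so it lies in $U_A$ or in $U_B$, and $|F|=|F'|$ is even. If $e^*\in F$, then $\alpha\setminus\{c_{e^*}\}$ lies in $U_A\cup U_B$ and meets both components of $e^*\setminus\{c_{e^*}\}$, hence meets both $U_A$ and $U_B$. So it is not connected, which means that $\alpha$ is an arc; its two components contain $x_0$ and $x_1$ and lie one in $U_A$ and one in $U_B$. Then $|F'|$ is odd and $|F|=|F'|+1$ is even.
\end{proof}

\begin{remark}
Both hypotheses on $g$ are needed in (a). Identifying the endpoints of $[0,1]$ gives a circle; the only nondegenerate fiber is $G=\{0,1\}$, which is not connected, and $[0,1]$ has a cut with one edge. Collapsing one closed edge of the graph with two vertices and three parallel edges gives a figure eight; this map is monotone, its nondegenerate fiber does not lie in $G$, and the graph has a cut with three edges.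
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:ec}]
A one-point space is in neither class, so under either hypothesis $Y_X$, and hence $X$, is nondegenerate. A simple closed curve is in both classes, so we may assume that $X$ is not one. Each point $p$ of an edge $e$ is a local separating point, with $U=e$, and $e$ is open; so $e\cap\overline{N(X)}=\emptyset$. Therefore the nondegenerate fibers of $g_X$ lie in $G(X)$, and Proposition~\ref{prop:monotone} applies to $g_X$.

(ii) If $Y_X\in\mathrm{Irr}_0$, then $X$ satisfies the even-cut condition by Proposition~\ref{prop:monotone}(a), and $X\in\mathrm{Irr}_0$ by Theorem~\ref{thm:ec}.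

(i) If $Y_X\in\mathrm{Irr}$, form $X^+=X\cup\alpha$ as in Proposition~\ref{prop:monotone}(b). By Theorem~\ref{thm:ec} there is an irreducible map $f:S^1\to X^+$. By Lemma~\ref{lem:crossing}, $I=f^{-1}(\alpha^\circ)$ is one open interval, where $\alpha^\circ=\alpha\setminus X$. Its complement $L$ satisfies $f(L)=X$, so $L$ has more than one point and is a closed arc. Let $F\subset L$ be closed with $f(F)=X$. Then $f(F\cup\overline I)=X^+$, so $F\cup\overline I=S^1$. Thus $F$ contains $L$ minus its endpoints, and $F=L$ because $F$ is closed. So $f|_L$ is irreducible and $X\in\mathrm{Irr}$.
\end{proof}

The ``only if'' part of Theorem~\ref{thm:ec} is Proposition~\ref{prop:monotone}(a) with $g$ the identity, and for a simple closed curve both sides of the equivalence hold. It remains to prove the ``if'' part for the other continua.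

\section{Edge-Eulerian maps and Baire category}\label{sec:baire}

\subsection{Conventions}

\emph{From now on $X$ is a nondegenerate Peano continuum that is not a simple closed curve.} The even-cut condition is assumed only where it is stated.

By the convexification theorem of Bing \cite{Bing} and Moise \cite{Moise}, $X$ has a compatible convex metric $d$: any two points $x,y$ have a midpoint $z$, with $d(x,z)=d(z,y)=d(x,y)/2$. Taking midpoints repeatedly and extending by completeness gives an isometric map $[0,d(x,y)]\to X$ from $x$ to $y$, called a \emph{geodesic}; we use the same word for its image, whose diameter is $d(x,y)$. We fix such a metric. The closed ball $B(x,r)$ and the open ball $B^\circ(x,r)$ contain every geodesic from $x$ to one of their points, so they are connected. A set is \emph{$\eta$-dense} in $Y$ if every point of $Y$ is at distance at most $\eta$ from it. An \emph{$\eta$-chain} is a finite sequence of points with consecutive distances at most $\eta$. Any two points of a connected set $C$ are joined by an $\eta$-chain in $C$, because the points that can be reached from a given one form an open and closed subset of $C$.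

The circle $S^1=\mathbb R/\mathbb Z$ has circumference $1$. An \emph{open arc} is a set $\{p+s:0<s<\ell\}$ with $0<\ell\le1$, ordered by $s$; we write it $(p,q)$ with $q=p+\ell$ and call $\ell$ its length. The space $C(S^1,X)$ of maps $S^1\to X$ is complete in the uniform metric.

\subsection{The space of edge-Eulerian maps}

By Lemma~\ref{lem:crossing}, an irreducible map $S^1\to X$ crosses every edge homeomorphically. This property is not preserved by uniform limits, since a limit may pause inside an edge. To work in a complete space we allow pauses.

\begin{definition}\label{def:F}
A surjection $f:S^1\to X$ is \emph{edge-Eulerian} if for every edge $e$, with a homeomorphism $\psi:e\to(0,1)$, the set $f^{-1}(e)$ is an open arc on which $\psi f$ is nondecreasing or nonincreasing. Let $\mathcal F\subset C(S^1,X)$ be the set of edge-Eulerian maps.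
\end{definition}

The map constructed in Section~\ref{sec:example} is edge-Eulerian.

\begin{lemma}\label{lem:closed}
Let $f_i\to f$ uniformly in $C(S^1,X)$ with $f$ surjective. Let $e$ be an edge with a homeomorphism $\psi:e\to(0,1)$ such that, for all large $i$, $f_i^{-1}(e)$ is an open arc on which $\psi f_i$ is monotone and onto $(0,1)$. Then $f^{-1}(e)$ is an open arc on which $\psi f$ is monotone. In particular, $\mathcal F$ is closed in $C(S^1,X)$.
\end{lemma}

\begin{proof}
Let $I_i=f_i^{-1}(e)=(p_i,p_i+\ell_i)$. The $f_i$ are equicontinuous and $\operatorname{diam}f_i(I_i)=\operatorname{diam}e>0$, so the lengths $\ell_i$ are bounded away from $0$. Pass to a subsequence such that $p_i\to p$, $\ell_i\to\ell\in(0,1]$, and, after replacing $\psi$ by $1-\psi$ if necessary, all $\psi f_i$ are nondecreasing. Let $I=(p,p+\ell)$.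

We have $f^{-1}(e)\subset I$. Indeed, $X\setminus e$ is closed; it contains $f_i(p_i)$ and $f_i(p_i+\ell_i)$, hence $f(p)$ and $f(p+\ell)$; and a point $t=p+s$ with $\ell<s<1$ lies outside $I_i$ for large $i$, so that $f(t)=\lim f_i(t)\notin e$. Now let $t\le t'\le t''$ in $I$ with $f(t),f(t'')\in e$. For large $i$ the three points lie in $I_i$ in the same order, so $\psi f_i(t)\le\psi f_i(t')\le\psi f_i(t'')$, and the outer terms converge to $\psi f(t)$ and $\psi f(t'')$. Hence the points $f_i(t')$ stay in a compact subset of $e$, so $f(t')\in e$ and $\psi f(t)\le\psi f(t')\le\psi f(t'')$. Thus $f^{-1}(e)$ is an open, order-convex subset of $I$, nonempty since $f$ is surjective; it is an open arc, and $\psi f$ is nondecreasing on it. Finally, a uniform limit of surjections has dense compact image, so it is surjective, and the last statement follows.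
\end{proof}

For an open arc $J$ let $\mathcal O_J=\{f\in\mathcal F:f(S^1\setminus J)\ne X\}$, the set of maps for which the time interval $J$ is indispensable. It is open in $\mathcal F$: if $y$ has distance $\delta>0$ from the compact set $f(S^1\setminus J)$, then $y\notin f'(S^1\setminus J)$ whenever $f'$ is closer than $\delta$ to $f$.

To make $J$ indispensable by a small change of $f$, we look at where $f$ is during $J$. The space $X$ is the disjoint union of three sets: the union $\bigcup\mathcal E$ of the edges, the open set $\Omega=X\setminus\overline{\bigcup\mathcal E}$, and the set $\Delta=\overline{\bigcup\mathcal E}\setminus\bigcup\mathcal E$. In an edge it is enough to remove pauses. In $\Omega$ the map can be rerouted freely, so $J$ can take over the covering of a small ball from all other times. Near a point of $\Delta$ free rerouting is not available, because every neighborhood meets edges, which must still be crossed exactly once. There we exchange a short part of $J$ with a short time interval elsewhere in which an edge is crossed.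

\begin{proposition}\label{prop:dense}
For every open arc $J$, the set $\mathcal O_J$ is dense in $\mathcal F$.
\end{proposition}

\begin{proof}
Let $f\in\mathcal F$. We show that $f\in\overline{\mathcal O_J}$. In Cases 1 and 2 we approximate $f$ by members of $\mathcal O_J$; in Cases 3 and 4 we approximate it by members of $\mathcal F$ that fall under an earlier case. The four cases are exhaustive.

\emph{Case 1: $f(t_*)\in e$ for some $t_*\in J$ and some edge $e$.} Let $f^{-1}(e)=(p,q)$, and let $\psi:e\to(0,1)$ be a homeomorphism with $\psi f$ nondecreasing on $(p,q)$. Being onto $(0,1)$, the function $\psi f$ tends to $0$ at $p$ and to $1$ at $q$. Let $\omega:[0,1]\to\overline e$ be the extension of $\psi^{-1}$ from Lemma~\ref{lem:ends}; then $f(p)=\omega(0)$ and $f(q)=\omega(1)$. Let $\vartheta:(p,q)\to(0,1)$ be an increasing homeomorphism, and let $0<\lambda<1$. Put $f'=\omega\circ((1-\lambda)\psi f+\lambda\vartheta)$ on $(p,q)$ and $f'=f$ elsewhere. The function $(1-\lambda)\psi f+\lambda\vartheta$ is strictly increasing, tends to $0$ at $p$ and to $1$ at $q$, and differs from $\psi f$ by at most $\lambda$. So $f'$ is continuous, maps $(p,q)=f'^{-1}(e)$ bijectively onto $e$, belongs to $\mathcal F$, and tends to $f$ as $\lambda\to0$ by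 uniform continuity of $\omega$. The value $f'(t_*)$ is taken only at $t_*\in J$, so $f'\in\mathcal O_J$.

\emph{Case 2: $x=f(t_0)\in\Omega$ for some $t_0\in J$.} Let $r>0$ be so small that $V=B^\circ(x,2r)$ is contained in $\Omega$ and different from $X$. The components of $f^{-1}(V)\ne S^1$ are open arcs, and finitely many of them, $L_0\ni t_0,L_1,\dots,L_k$, cover the compact set $T=f^{-1}(B(x,r))$. Each $T\cap L_i=T\setminus\bigcup_{j\ne i}L_j$ is compact. Choose closed arcs $[c_i,d_i]\subset L_i$ of positive length containing $T\cap L_i$, with $t_0\in(c_0,d_0)$, and choose $\eta>0$ with $[t_0-\eta,t_0+\eta]\subset J\cap(c_0,d_0)$. Put $f'=f$ off $\bigcup_i[c_i,d_i]$. On $[c_i,d_i]$, $i\ge1$, let $f'$ run along a geodesic from $f(c_i)$ to $x$ and then along a geodesic from $x$ to $f(d_i)$. On $[c_0,t_0-\eta]$ let it run along a geodesic from $f(c_0)$ to $x$, and on $[t_0+\eta,d_0]$ along a geodesic from $x$ to $f(d_0)$. On $[t_0-\eta,t_0+\eta]$ let it run through $k+1$ loops at $x$, indexed by $i=0,\dots,k$, the $i$th consisting of a geodesic from $x$ to $f(c_i)$, the path $f|_{[c_i,d_i]}$, and a geodesic from $f(d_i)$ to $x$.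

Then $f'$ is continuous and surjective. On $\bigcup_i[c_i,d_i]$ both $f$ and $f'$ take values in $V$, which misses all edges; so $f'\in\mathcal F$, and $f'$ is within $4r$ of $f$. Off $\bigcup_i[c_i,d_i]$ the map $f'=f$ misses $B(x,r)$, so $f'(S^1\setminus J)\cap B^\circ(x,r)$ is contained in a union of finitely many geodesics in $\Omega$. Each of them has empty interior in $X$. For a one-point geodesic this holds since $X$ is connected and nondegenerate. If an arc $\sigma\subset\Omega$ contained a nonempty open set $U$ of $X$, then $U$ would contain an open subinterval of $\sigma$; this subinterval is open in $\sigma$, hence in $U$ and in $X$, so it would lie in an edge. A finite union of closed sets with empty interior has empty interior. So $B^\circ(x,r)\not\subset f'(S^1\setminus J)$, and $f'\in\mathcal O_J$.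

\emph{Case 3: $f(J)\subset\Delta$ and $f|_J$ is not constant.} Let $C_0=\overline{f^{-1}(\bigcup\mathcal E)}$. Then $f(C_0)=\overline{\bigcup\mathcal E}$, since $f(C_0)$ is compact, contains $\bigcup\mathcal E$ and lies in its closure; and $C_0\cap J=\emptyset$, since $J$ is open and misses $f^{-1}(\bigcup\mathcal E)$. So every value taken in $J$ is also taken in $C_0$. We want times in $C_0$ that are approached by crossings of edges from both sides. Let $D_0$ be the countable set of endpoints of components of $S^1\setminus C_0$. If $s\in C_0\setminus D_0$, then each of the open arcs $(s,s+\delta)$ and $(s-\delta,s)$ meets $C_0$, and hence, being open, meets $f^{-1}(\bigcup\mathcal E)$.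

The connected set $f(J)$ is nondegenerate, hence uncountable, so $f(J)\setminus f(D_0)$ is infinite. For each $x$ in this set choose $t(x)\in J$ and $s(x)\in C_0\setminus D_0$ with $f(t(x))=f(s(x))=x$. Let $\eta>0$ be smaller than $\frac12$ and than the length of $J$. The product of $J$, with its metric as an interval, and $S^1$ is totally bounded, so there are $x_1\ne x_2$ such that, with $t_i=t(x_i)$ and $s_i=s(x_i)$, the closed arc $I\subset J$ between $t_1$ and $t_2$ and the shorter closed arc $A$ between $s_1$ and $s_2$ have length less than $\eta$. The connected set $J$ misses the endpoints of $A$ and is longer than $A$, so $A\cap J=\emptyset$. Let $\kappa:I\to A$ be a homeomorphism with $\kappa(t_i)=s_i$, and put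
\[
f'=f\circ\kappa\ \text{ on } I,\qquad f'=f\circ\kappa^{-1}\ \text{ on } A,\qquad f'=f\ \text{ elsewhere.}
\]
Since $f(t_i)=f(s_i)$, the map $f'$ agrees with $f$ at the four endpoints, so it is continuous; it has the same image as $f$. On $I\cup A$ both maps take values in $f(I)\cup f(A)$, and $f(I)$, $f(A)$ have the common point $x_1$ and diameters that tend to $0$ with $\eta$; so $f'$ is close to $f$. For an edge $e$, the arc $f^{-1}(e)$ misses $I$, and it misses $s_1,s_2$ because $x_1,x_2\in\Delta$. So it is disjoint from $A$, and then $f'^{-1}(e)=f^{-1}(e)$ and $f'=f$ there; or it lies in the interior of $A$, and then $f'^{-1}(e)=\kappa^{-1}(f^{-1}(e))$ is an open arc on which $f'=f\circ\kappa$ crosses $e$ monotonically. Hence $f'\in\mathcal F$. Finally, $A$ contains a one-sided neighborhood of $s_1$, so some $s\in A$ has $f(s)\in\bigcup\mathcal E$. Then $\kappa^{-1}(s)\in J$ and $f'(\kappa^{-1}(s))=f(s)$, so Case~1 applies to $f'$.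

\emph{Case 4: $f|_J$ is constant with value $x\in\Delta$.} The component of $f^{-1}(x)$ containing $J=(a,b)$ is a closed arc $[a',b']\ne S^1$, as $f$ is not constant. For small $\eta>0$ let $\chi$ be the homeomorphism of $S^1$ that is the identity off $(a'-2\eta,b'+2\eta)$ and maps the arcs $[a'-2\eta,a]$, $[a,b]$, $[b,b'+2\eta]$ linearly and increasingly onto $[a'-2\eta,a'-\eta]$, $[a'-\eta,b'+\eta]$, $[b'+\eta,b'+2\eta]$. Then $f\circ\chi\in\mathcal F$. Its distance from $f$ is at most $\operatorname{diam}f([a'-2\eta,b'+2\eta])$, which tends to $0$ with $\eta$. It is not constant on $J$, since $f$ is not constant on $\chi(J)=(a'-\eta,b'+\eta)$. So one of Cases 1--3 applies to $f\circ\chi$.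
\end{proof}

\begin{corollary}\label{cor:baire}
If $\mathcal F\ne\emptyset$, then $X\in\mathrm{Irr}_0$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:closed}, $\mathcal F$ is a complete metric space. By Proposition~\ref{prop:dense} and Baire's theorem (in a nonempty complete metric space a countable intersection of dense open sets is dense), there is $f\in\bigcap_J\mathcal O_J$, where $J$ runs over a countable base of open arcs. A proper closed set $F\subset S^1$ lies in $S^1\setminus J$ for some such $J$, so $f(F)\ne X$.
\end{proof}

\section{Even graphs at a given scale}\label{sec:fine}

\subsection{Graphs and trails}

Graphs are finite, with loops and multiple edges allowed; a loop contributes $2$ to the degree of its vertex. A vertex is \emph{odd} if its degree is odd, and a graph is \emph{even} if it has no odd vertex. A graph $W$ is also regarded as a space, each edge being a copy of $[0,1]$ with its endpoints glued to vertices. Edges of graphs are denoted by $w$ and edges of $X$ by $e$. A set of edges of $W$ is identified with the subgraph formed by these edges and their endpoints. A \emph{walk} is a sequence $v_0w_1v_1\cdots w_lv_l$, $l\ge0$, in which $w_j$ joins $v_{j-1}$ to $v_j$; a \emph{trail} is a walk that uses no edge twice.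 A trail always has two \emph{ends}, one at $v_0$ and one at $v_l$. It is \emph{closed} if $v_0=v_l$, \emph{open} otherwise, and \emph{trivial} if $l=0$. We use three elementary facts.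
\begin{itemize}
\item[(T1)] If a set $P$ of edges is the disjoint union of the edge sets of some trails, then $\deg_P(v)$ is congruent modulo $2$ to the number of ends of these trails at $v$, because each inner passage through $v$ uses two incidences.
\item[(T2)] (Euler's theorem.) A connected even graph with at least one edge has an \emph{Euler circuit}, a closed trail that uses all edges.
\item[(T3)] A connected graph with at least one edge and $2q$ odd vertices is one closed trail if $q=0$ and the edge-disjoint union of $q$ open trails if $q>0$. To see this for $q>0$, add $q$ new edges that match the odd vertices in pairs, take an Euler circuit, and delete the new edges. No two of them share a vertex, so $q$ trails remain, each joining two different odd vertices.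
\end{itemize}

\subsection{Fine graphs}

\begin{definition}\label{def:fine}
Let $\tau>0$. A \emph{$\tau$-fine graph} is a connected graph $W$ with at least one edge, together with a map $\varphi:W\to X$, such that, with $\varphi(w)$ denoting the image of the closed edge $w$:
\begin{itemize}
\item[(F1)] $\operatorname{diam}\varphi(w)\le\tau$ for every edge $w$;
\item[(F2)] every ball $B(y,\tau/2)$, $y\in X$, meets $\varphi(W)$;
\item[(F3)] for every $x\in X$ there is a connected subgraph $W_x$ that contains all edges $w$ with $\varphi(w)\cap B(x,\tau)\ne\emptyset$ and satisfies $\varphi(W_x)\subset B(x,4\tau)$.
\end{itemize}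
\end{definition}

The map $\varphi$ need not be injective. Conditions (F1) and (F2) say that the graph has small edges and comes close to every point. Condition (F3) is local connectedness at scale $\tau$: edges that are close in $X$ are joined in $W$ without going far.

The next lemma is the place where the even-cut condition enters. After finitely many edges of $X$ are removed, finitely many components remain. In each of them we spread a fine net and double its edges, which costs no parity. The removed edges create odd vertices, an even number in each component by the even-cut condition, and these are repaired by adding third copies of some edges of the net.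

\begin{lemma}\label{lem:approx}
Suppose that $X$ satisfies the even-cut condition. Let $\mathcal E'\subset\mathcal E$ be finite and $\tau>0$. Then there is an even $\tau$-fine graph $(\Gamma,\varphi)$ such that for each $e\in\mathcal E'$ there is a trail $P_e$ of $\Gamma$ whose inner vertices have degree $2$ in $\Gamma$, such that $\varphi^{-1}(e)$ is $P_e$ minus its end vertices and is mapped homeomorphically onto $e$.
\end{lemma}

\begin{proof}
Let $X'=X\setminus\bigcup\mathcal E'$, a compact set containing $G$, and let $\mu=\min\{\operatorname{diam}e:e\in\mathcal E'\}$, with $\mu=\infty$ if $\mathcal E'=\emptyset$.

\emph{Short geodesics stay in $X'$.} Let $\sigma$ be a geodesic with both endpoints in $X'$ that meets some $e\in\mathcal E'$, and let $\psi:e\to(0,1)$ be a homeomorphism. On a component $(c,d)$ of $\sigma^{-1}(e)$ the function $\psi\sigma$ is injective, hence strictly monotone, and it tends to $0$ or $1$ at each of $c,d$ by the first paragraph of the proof of Lemma~\ref{lem:crossing}. So it is onto $(0,1)$, and $\sigma$ contains $e$ and has length at least $\mu$. Therefore every geodesic between points $u,v\in X'$ with $d(u,v)<\mu$ lies in $X'$. Such points lie in the same component of $X'$, and since $X'$ is covered by finitely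 many sets of diameter less than $\mu$, it has finitely many components.

\emph{The construction.} Fix $\eta>0$ with $4\eta<\min(\tau,\mu,\operatorname{diam}X)$. Let $V\subset X'$ be finite, $\eta$-dense in $X'$, and contain all ends of edges in $\mathcal E'$. For each pair $u\ne v$ in $V$ with $d(u,v)\le4\eta$ choose a geodesic from $u$ to $v$; it lies in $X'$ and is called a \emph{virtual edge}. For each $e\in\mathcal E'$ subdivide the path $\omega:[0,1]\to\overline e$ of Lemma~\ref{lem:ends} into subpaths with images of diameter at most $4\eta$, the \emph{real edges}; they form a trail $P_e$ between the ends of $e$, with new inner vertices.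

Let $K$ be a component of $X'$. A point of $V$ within $\eta<\mu$ of a point of $K$ lies in $K$, so $V\cap K$ is $\eta$-dense in $K$. The virtual edges form a connected graph on $V\cap K$: given $u,v\in V\cap K$, take an $\eta$-chain in $K$ from $u$ to $v$ and replace each inner point by a point of $V\cap K$ within $\eta$; consecutive points are then within $3\eta$, so they are equal or joined by a virtual edge.

An edge of $X$ not in $\mathcal E'$ has its closure in $X'$, so both its ends lie in one component of $X'$. In particular $G\cap K\ne\emptyset$, as a point of $K$ lies in $G$ or in such an edge. The sets $G\cap K$ and $G\setminus K$ are closed, because $X'$ has finitely many components. If $G\setminus K\neq\emptyset$, the cut $\mathcal E(G\cap K,G\setminus K)$ consists exactly of the edges in $\mathcal E'$ with one end in $K$ and one end outside $K$, and their number is even by the even-cut condition; if $G\setminus K=\emptyset$, there are no such edges. Hence the trails $P_e$ have in total an even number of ends at vertices of $V\cap K$, and the set $O_K$ of vertices in $V\cap K$ with an odd number of such ends has even size. Pair the elements of $O_K$, join each pair by a path of virtual edges in $K$, and let $J_K$ be the set of virtual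 edges used by an odd number of these paths. Degrees add modulo $2$, so the odd vertices of $J_K$ are exactly the elements of $O_K$. Let $\Gamma$ consist of the real edges, two copies of every virtual edge, and a third copy of every edge in $\bigcup_KJ_K$, with the natural map $\varphi:\Gamma\to X$.

\emph{Evenness, connectedness, \textup{(F1)}, \textup{(F2)}.} The inner vertices of the $P_e$ have degree $2$. At $v\in V\cap K$, the number of ends of trails $P_e$ and $\deg_{J_K}(v)$ have the same parity, and the doubled edges contribute an even number. So $\Gamma$ is even. It has an edge: if $\mathcal E'=\emptyset$, then $V$ is $\eta$-dense in $X$ and $2\eta<\operatorname{diam}X$, so $V$ has two points, which are joined by virtual edges. For connectedness, assign to each component $K$ of $X'$ the component of $\Gamma$ containing $V\cap K$, and to each $\overline e$, $e\in\mathcal E'$, the component containing $P_e$. Two of these finitely many closed sets can meet only at an end of some $e\in\mathcal E'$, which is a vertex in $V$, and then they are assigned the same component. If $\Gamma$ were disconnected, sorting the sets by their components would partition $X$ into at least two nonempty closed sets. Condition (F1) holds since $4\eta\le\tau$. Condition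 (F2) holds since a point of $X'$ is within $\eta$ of $V$ and the other points lie in $\varphi(\Gamma)$. Virtual edges lie in $X'$, and $\overline{e'}\cap e=\emptyset$ for $e'\ne e$, so $\varphi^{-1}(e)$ is as stated.

\emph{Condition \textup{(F3)}.} Note first that if a real edge $w$ has $y\in\varphi(w)\cap X'$, then $y$ is an end of the corresponding $e$, so $y\in V$ and $y$ is an endpoint of $w$ in $\Gamma$. To each $y\in X$ we assign a subgraph $\Gamma(y)$. If $y\in\bigcup\mathcal E'$, let $\Gamma(y)$ consist of the real edges whose images contain $y$; there is one, or there are two consecutive ones. If $y\in X'$, let $\Gamma(y)$ consist of the vertices in $V\cap B(y,2\eta)$, all copies of virtual edges between them, and the real edges whose images contain $y$. These vertices are pairwise adjacent, and $y$ is one of them if there is such a real edge. So $\Gamma(y)$ is always nonempty and connected. Also $\varphi(\Gamma(y))\subset B(y,4\eta)$, because each point of a virtual edge is within $2\eta$ of one of its endpoints. We need two properties.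

(1) \emph{If $y\in\varphi(w)$, then $w$ has an endpoint in $\Gamma(y)$.} A real edge $w$ belongs to $\Gamma(y)$. If $w$ is virtual, then $y\in X'$ and the nearer endpoint of $w$ lies in $V\cap B(y,2\eta)$.

(2) \emph{Each $y$ has a neighborhood $N$ such that $\Gamma(y')$ and $\Gamma(y)$ share a vertex for all $y'\in N$.} Let $N$ be $B^\circ(y,\eta)$ minus the images of the real edges that do not contain $y$, intersected with $e$ if $y\in e\in\mathcal E'$; this is an open neighborhood of $y$. If $y'\in N\cap\bigcup\mathcal E'$, then $y'$ lies on a real edge, which also contains $y$ by the choice of $N$, and which therefore belongs to both subgraphs. If $y'\in N\cap X'$, then $y\in X'$, and a point of $V$ within $\eta$ of $y'$ is within $2\eta$ of both $y$ and $y'$.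

Fix $x\in X$ and let $Z=\bigcup_{y\in B(x,\tau)}\Gamma(y)$. By (2), the component of $Z$ containing $\Gamma(y)$ is a locally constant function of $y$ on the connected set $B(x,\tau)$, so $Z$ is connected. Let $\Gamma_x$ be the union of $Z$ and all edges whose images meet $B(x,\tau)$. It is connected by (1), and $\varphi(\Gamma_x)\subset B(x,\tau+4\eta)\subset B(x,4\tau)$.
\end{proof}

\section{A limit of Euler circuits}\label{sec:limit}

Let $\mathcal E_1\subset\mathcal E_2\subset\cdots$ be finite sets with union $\mathcal E$. Lemma~\ref{lem:approx} provides finer and finer even graphs $\Gamma_m$ in which the edges in $\mathcal E_m$ are represented once. Their Euler circuits are maps $f_m:S^1\to X$, and a uniform limit would be edge-Eulerian. To apply the Arzel\`a--Ascoli theorem (an equicontinuous sequence of maps from $S^1$ to a compact metric space has a uniformly convergent subsequence) we need, for each $\rho>0$, a division of the circuit into runs of diameter at most $\rho$ whose number is bounded \emph{independently of $m$}. We obtain it by choosing the circuit in a coarse graph and unfolding it.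

\begin{definition}\label{def:coarsening}
Let $W$ be a graph and $\varphi:W\to X$ a map. A \emph{coarsening} of $(W,\varphi)$ is a pair $(W',\varphi')$ in which $V(W')\subset V(W)$, each edge of $W'$ is a nontrivial trail of $W$ joining the vertices at which its two ends lie, every edge of $W$ lies on exactly one edge of $W'$, and $\varphi'$ on an edge of $W'$ is the path that $\varphi$ defines along the trail.
\end{definition}

Replacing each edge of an Euler circuit of $W'$ by its trail, in the direction of travel, gives an Euler circuit of $W$.

\begin{proposition}[Coarsening]\label{prop:coarsening}
For each $\rho>0$ there are $\theta(\rho)\in(0,\rho/2]$ and $\nu(\rho)\in\mathbb N$ such that every even $\tau$-fine graph with $\tau\le\theta(\rho)$ has a coarsening that is even, is $\rho$-fine, and has at most $\nu(\rho)$ edges.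
\end{proposition}

The statement fails without (F3). In the unit square, a closed polygon that goes $j$ times from the left side to the right side and back at evenly spaced heights, cut into edges of length at most $\tau$, is even and satisfies (F1) and (F2) when $j$ is large. A trail of diameter at most $\frac12$ contains at most one of $2j$ points of the polygon that lie alternately on the two sides, so at least $2j$ such trails are needed. Note also that the coarsening is again an even fine graph, so the proposition can be iterated. We prove it in Sections~\ref{sec:grouping}--\ref{sec:coarsening} and use it now.

\begin{proposition}\label{prop:nonempty}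
If $X$ satisfies the even-cut condition, then $\mathcal F\ne\emptyset$.
\end{proposition}

\begin{proof}
Let $\rho_1=\operatorname{diam}X$, $\rho_{n+1}=\theta(\rho_n)$ and $\nu_n=\nu(\rho_n)$; then $\rho_n\to0$. Fix $m\ge1$ and let $(\Gamma_m,\varphi)$ be the graph of Lemma~\ref{lem:approx} for $\mathcal E'=\mathcal E_m$ and $\tau=\rho_{m+1}$. Put $W^{(m+1)}=\Gamma_m$ and apply Proposition~\ref{prop:coarsening} with $\rho=\rho_m,\rho_{m-1},\dots,\rho_1$. This gives even graphs $W^{(m)},\dots,W^{(1)}$, where $W^{(n)}$ is a $\rho_n$-fine coarsening of $W^{(n+1)}$ with at most $\nu_n$ edges. Take an Euler circuit of $W^{(1)}$ and unfold it $m$ times. The result is an Euler circuit of $\Gamma_m$ which, for every $n\le m$, is cyclically divided into at most $\nu_n$ runs of consecutive edges, the \emph{$n$-runs}, one for each edge of $W^{(n)}$; the image of an $n$-run has diameter at most $\rho_n$.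

We distribute time so that for each $n$ every $n$-run receives a share that does not depend on $m$. For an edge $w$ of $\Gamma_m$ let $c_n(w)$ be the number of edges in the $n$-run containing $w$, and put
\[
\ell(w)=\sum_{n=1}^m\frac{2^{-n}}{\nu_n\,c_n(w)}.
\]
The $n$th terms add up to $2^{-n}/\nu_n$ over each $n$-run, and hence to at most $2^{-n}$ over all edges. So $\ell=\sum_w\ell(w)\le1$. Let $f_m:S^1\to X$ follow the Euler circuit, spending time $\ell(w)/\ell$ on $w$. Each $n$-run takes time at least $2^{-n}/\nu_n$, so an arc of $S^1$ shorter than this is covered by the time intervals of two consecutive $n$-runs. Therefore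
\[
|t-t'|<2^{-n}/\nu_n\quad\Longrightarrow\quad d(f_m(t),f_m(t'))\le2\rho_n\qquad(m\ge n),
\]
where $|t-t'|$ is the distance in $S^1$. For each $n$ only finitely many $f_m$ are exempt, and these are uniformly continuous, so the sequence $(f_m)$ is equicontinuous. A subsequence converges uniformly to a map $f$. By (F2), $f_m(S^1)=\varphi(\Gamma_m)$ is $\rho_{m+1}$-dense in $X$, so $f(S^1)$ is dense and compact, and $f$ is surjective. For $e\in\mathcal E_m$ the inner vertices of $P_e$ have degree $2$, so the circuit passes each of them once and traverses $P_e$ without interruption; hence $f_m^{-1}(e)$ is an open arc mapped homeomorphically onto $e$. Every edge of $X$ is in $\mathcal E_m$ for large $m$, so $f\in\mathcal F$ by Lemma~\ref{lem:closed}.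
\end{proof}

Proposition~\ref{prop:nonempty} and Corollary~\ref{cor:baire} give the ``if'' part of Theorem~\ref{thm:ec}. What remains is Proposition~\ref{prop:coarsening}. By (T3), a connected graph with few odd vertices is a union of few trails. So we must divide a fine even graph into few small subgraphs that are connected (Section~\ref{sec:grouping}) and have few odd vertices in total (Section~\ref{sec:parity}). The two requirements are met one after the other and combined in Section~\ref{sec:coarsening}.

\section{Few small connected groups}\label{sec:grouping}

We shall group edges of a graph and, later, trails of a graph. The following notion covers both.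

\begin{definition}\label{def:good}
A \emph{system of pieces} is a finite graph $H$ whose vertices $h$, called \emph{pieces}, carry nonempty closed sets $\varphi(h)\subset X$. A set of pieces is \emph{connected} if it induces a connected subgraph of $H$. The system is \emph{$\tau$-good} if
\begin{itemize}
\item[(H1)] every ball $B(y,\tau/2)$, $y\in X$, meets some $\varphi(h)$;
\item[(H2)] for every $x\in X$ there is a connected set $H_x$ of pieces that contains all $h$ with $\varphi(h)\cap B(x,\tau)\ne\emptyset$ and satisfies $\varphi(h)\subset B(x,4\tau)$ for $h\in H_x$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:overlap}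
In a $\tau$-good system, $H_x\cap H_{x'}\ne\emptyset$ whenever $d(x,x')\le\tau$, and $\bigcup_{x\in C}H_x$ is connected whenever $C\subset X$ is nonempty and connected.
\end{lemma}

\begin{proof}
Let $y$ be a midpoint of $x,x'$. A piece meeting $B(y,\tau/2)\subset B(x,\tau)\cap B(x',\tau)$ lies in $H_x$ and in $H_{x'}$. Along a $\tau$-chain in $C$, consecutive sets $H_x$ are connected and overlap.
\end{proof}

\begin{lemma}\label{lem:scale}
Let $(W,\varphi)$ be $\tau$-fine.
\begin{itemize}
\item[(a)] The edges of $W$, adjacent when they share a vertex, form a $\tau$-good system.
\item[(b)] Let $\sigma\ge2\tau$, and let $E(W)$ be partitioned into nonempty connected subgraphs, called parts, with images of diameter at most $\sigma$. Then the parts, adjacent when they share a vertex, form a $\sigma$-good system.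
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every vertex of $W$ lies on an edge, so (F2) gives (H1). By (F2) the graph $W_x$ has an edge, and its edges form a connected set of pieces, which serves as $H_x$.

(b) Condition (H1) holds since $B(y,\sigma/2)\supset B(y,\tau/2)$. Given $x$, let $Z$ be the set of all edges of the graphs $W_y$, $y\in B(x,\sigma)$. By (a) and Lemma~\ref{lem:overlap}, $Z$ is a connected set of edges. It contains every edge $w$ whose image meets $B(x,\sigma)$, since $w$ belongs to $W_y$ for $y\in\varphi(w)$, and $\varphi(Z)\subset B(x,\sigma+4\tau)$. Let $H_x$ be the set of parts that contain an edge of $Z$. It is connected, because edges that share a vertex lie in equal or adjacent parts. It contains all parts whose images meet $B(x,\sigma)$, and the images of its members lie in $B(x,2\sigma+4\tau)\subset B(x,4\sigma)$.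
\end{proof}

We now divide a good system into a bounded number of small connected groups. Assigning each piece to the nearest of finitely many centers would give small groups that need not be connected. Instead we let $M$ disjoint regions grow along the adjacency of $H$ until they have absorbed everything. The number of pieces in a set $H_x$ is not bounded, so in each round a region takes all that it can reach inside the sets $H_x$ that it meets, and it may spread by $8\tau$. The regions block each other, and we shall see that up to $M$ rounds are needed for the assigned territory to advance by $\tau$. A gap of width $\gamma$ is thus closed at the price of a spread of about $8M\gamma$. So the growth must start from $M$ small continua whose union is $\gamma$-dense with $M\gamma$ small compared to $\rho$: the number $M$ has to be fixed before $\gamma$. Such continua are found inside the cells of a nearest-point decomposition, which are star-shaped in a convex metric.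

\begin{lemma}[Grouping]\label{lem:grouping}
For each $\rho>0$ there are $M(\rho)\in\mathbb N$ and $\tau_0(\rho)\in(0,\rho]$ such that every $\tau$-good system with $\tau\le\tau_0(\rho)$ can be partitioned into at most $M(\rho)$ nonempty connected sets $R$ of pieces with $\operatorname{diam}\bigcup_{h\in R}\varphi(h)\le\rho$.
\end{lemma}

\begin{proof}
\emph{Cells.} Let $r=\rho/12$ and let $\{y_1,\dots,y_{M_0}\}$ be $r$-dense in $X$. The set of points equidistant from two of the $y_k$ may have interior, so we perturb by weights. A continuous real function on a separable space has only countably many level sets with nonempty interior. Hence we can choose $a_1,a_2,\dots,a_{M_0}\in[0,r]$ successively such that for $k<j$ the closed set $\{x:d(x,y_k)-d(x,y_j)=a_j-a_k\}$ has empty interior. Let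
\[
U_k=\{x\in X:\ d(x,y_k)+a_k<d(x,y_j)+a_j\ \text{ for all } j\ne k\}.
\]
The $U_k$ are open and disjoint, and their union is dense, since its complement lies in the finite union of the closed sets just considered. If $x\in U_k$, choose $j$ with $d(x,y_j)\le r$; then $d(x,y_k)\le d(x,y_j)+a_j\le2r$. So $U_k\subset B(y_k,2r)$. If $x\in U_k$ and $z$ lies on a geodesic from $x$ to $y_k$, then for $j\ne k$
\[
d(z,y_k)+a_k=d(x,y_k)+a_k-d(x,z)<d(x,y_j)+a_j-d(x,z)\le d(z,y_j)+a_j,
\]
so $z\in U_k$. Discard the empty cells and renumber the others as $U_1,\dots,U_M$; put $M(\rho)=M$.

\emph{Cores.} Let $\gamma=\rho/(100M)$. Take a finite subset of $\bigcup_kU_k$ that is $\gamma$-dense in $X$: move each point of a finite $\gamma/2$-dense set by at most $\gamma/2$. Let $C_k$ be the union of $\{y_k\}$ and geodesics from $y_k$ to the chosen points in $U_k$. The cores $C_k\subset U_k$ are disjoint continua of diameter at most $4r=\rho/3$, and their union is $\gamma$-dense. Choose $\tau_0(\rho)\in(0,\gamma]$ with $8\tau_0(\rho)<\operatorname{dist}(C_k,C_l)$ for $k\ne l$.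

\emph{Growth.} Let $H$ be $\tau$-good with $\tau\le\tau_0(\rho)$. Put $R_k^0=\bigcup_{x\in C_k}H_x$. These sets are nonempty and connected by Lemma~\ref{lem:overlap}, and they are disjoint, because $H_x\cap H_{x'}\ne\emptyset$ implies $d(x,x')\le8\tau$. A piece is \emph{assigned} once it belongs to one of the regions. In round $t=1,2,\dots$ we treat $k=1,\dots,M$ in this order. A piece is \emph{eligible} for $k$ if it is unassigned at that moment and lies in some $H_x$ with $H_x\cap R_k^{t-1}\ne\emptyset$. Let $R_k^t$ be the component containing $R_k^{t-1}$ of the subgraph induced on $R_k^{t-1}$ and the eligible pieces. The regions stay connected and disjoint, and they increase with $t$.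

\emph{Claim: if $H_x$ meets $\bigcup_kR_k^t$, then all pieces of $H_x$ are assigned after round $t+M$.} Let $\Lambda_s=\{k:R_k^s\cap H_x\ne\emptyset\}$, which increases with $s$ and is nonempty for $s\geq t$. Suppose that for some $s\ge t$ not all of $H_x$ is assigned after round $s+1$, and let $Y$ be a component of the set of pieces of $H_x$ unassigned after round $s+1$. Since $H_x$ is connected and contains an assigned piece, some $h\in H_x\setminus Y$ is adjacent to a piece of $Y$, and $h$ is assigned by the maximality of $Y$, say $h\in R_j^{s+1}$. If $j\in\Lambda_s$, then all pieces of $Y$ were eligible for $j$ in round $s+1$; as $Y$ is connected and adjacent to $h$, it would have been included in $R_j^{s+1}$. So $j\in\Lambda_{s+1}\setminus\Lambda_s$. If $H_x$ were not completely assigned after round $t+M$, this would apply to $s=t,\dots,t+M-1$ and give $|\Lambda_{t+M}|\ge1+M$, which is impossible.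

\emph{Termination and size.} Let $y\in X$. On a geodesic of length at most $\gamma$ from a point $x_0$ of some core to $y$, take a $\tau$-chain $x_0,\dots,x_L=y$ with $L\le\gamma/\tau+1$. The set $H_{x_0}$ is assigned at the start, and $H_{x_{i+1}}$ meets $H_{x_i}$ by Lemma~\ref{lem:overlap}; by the claim and induction, $H_{x_i}$ is assigned after round $iM$. Every piece $h$ lies in $H_y$ for $y\in\varphi(h)$, so all pieces are assigned after some number $T\le(\gamma/\tau+1)M$ of rounds. The pieces of $R_k^0$ lie within $4\tau$ of $C_k$. A piece added to $R_k$ in round $t$ lies in a ball $B(x,4\tau)$ together with a piece of $R_k^{t-1}$, so its points are within $8\tau$ of $\bigcup_{h\in R_k^{t-1}}\varphi(h)$. Hence every point of $\bigcup_{h\in R_k^T}\varphi(h)$ is within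
\[
4\tau+8\tau T\le4\tau+8M\gamma+8M\tau\le20M\gamma=\rho/5
\]
of $C_k$, and this set has diameter at most $\rho/3+2\rho/5<\rho$.
\end{proof}

\section{Few odd vertices}\label{sec:parity}

Cutting an even graph into parts creates odd vertices along the cuts, and their number grows with the fineness of the graph. For example, let $W$ be the square grid on $\mathbb Z_n\times\mathbb Z_n$ with $n\ge4$ even, in which all degrees are $4$. Let $T_2$ be the set of edges with both endpoints in the columns $1,\dots,k$, where $2\le k\le n-1$, and let $T_1$ be the set of the other edges. The $2n$ vertices in columns $1$ and $k$ have degree $3$ in $T_2$ and degree $1$ in $T_1$, so by (T1) each part needs at least $n$ trails. But if we move the vertical edges from $(1,2j)$ to $(1,2j+1)$ and from $(k,2j)$ to $(k,2j+1)$, $0\le j<n/2$, from $T_2$ to $T_1$, both parts become even, and $T_1$ grows only by edges that touch it.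

With two parts this works in general. The parts $T_1,T_2$ have the same odd vertices. If $T_2$ is a union of small connected blocks, we join the odd vertices in pairs by edge-disjoint paths inside the blocks, leaving out at most one vertex per block, and move the paths to $T_1$. With three parts a new difficulty appears. A path in $T_3$ may join a vertex $v$, odd for $T_3$ and $T_1$, to a vertex $v'$, odd for $T_3$ and $T_2$. Removing it repairs $T_3$, but giving it to $T_1$ repairs $v$ and makes $v'$ odd for $T_1$. So we keep the path aside as a \emph{link} between $T_1$ at $v$ and $T_2$ at $v'$, and when $T_2$ is treated we join two such links by a path in $T_2$ to a link with both ends at $T_1$. Each stage may double the size of the links. With $N$ parts of size about $\varepsilon$, the blocks must therefore have size about $2^{-N}\varepsilon$, and this is why two scales appear below.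

\begin{lemma}\label{lem:pairing}
In a connected graph, any list of $2q$ vertices, with repetitions allowed, can be split into $q$ pairs that are joined by pairwise edge-disjoint, possibly trivial, paths.
\end{lemma}

\begin{proof}
Choose the pairing and walks joining the pairs so that the total length is minimal. Then each walk is a path. Suppose the paths from $a$ to $b$ and from $c$ to $d$ share an edge with endpoints $u,v$. After exchanging the names $c,d$ if necessary, the paths visit $a,u,v,b$ and $c,u,v,d$ in these orders. Delete the edge from both, and join $a$ to $c$ through $u$ and $b$ to $d$ through $v$. The total length drops by $2$, a contradiction.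
\end{proof}

\begin{lemma}[Parity]\label{lem:parity}
For each $\varepsilon>0$ there are $\tau_1(\varepsilon)>0$ and $n(\varepsilon)\in\mathbb N$ such that for every even $\tau$-fine graph $(W,\varphi)$ with $\tau\le\tau_1(\varepsilon)$ there is a partition $E(W)=P_1\sqcup\dots\sqcup P_N$ in which the image of each nonempty $P_k$ has diameter at most $\varepsilon$, and the numbers of odd vertices of the graphs $P_1,\dots,P_N$ add up to at most $2n(\varepsilon)$.
\end{lemma}

\begin{proof}
Cover $X$ by closed sets $S_1,\dots,S_N$ of diameter at most $\varepsilon/4$, and put $\delta=2^{-N-3}\varepsilon$, $\tau_1(\varepsilon)=\tau_0(\delta)$, $n(\varepsilon)=M(\delta)$. Let $(W,\varphi)$ be as in the statement. By Lemmas~\ref{lem:scale}(a) and~\ref{lem:grouping}, $E(W)$ is partitioned into at most $n(\varepsilon)$ connected subgraphs $D$, the \emph{blocks}, with $\operatorname{diam}\varphi(D)\le\delta$. Give each block $D$ a label $k$ with $\varphi(D)\cap S_k\ne\emptyset$, and let $T_k$ be the union of the blocks with label $k$.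

\emph{Links.} A \emph{link} is a possibly trivial trail of $W$ each of whose two ends is either \emph{free} or \emph{attached} to a label $i$, in which case it lies at a vertex of $T_i$. For $k=N,N-1,\dots,1$ we carry out a stage $k$, which takes a family $\mathcal L_k$ of links and produces a set $J_k\subset T_k$ of edges to be removed from $T_k$, a family $\mathcal A_k\subset\mathcal L_k$ of links to be added to $T_k$, and the next family $\mathcal L_{k-1}$. The following will hold for $k=N,\dots,0$.
\begin{itemize}
\item[(L1)] Every link in $\mathcal L_k$ has at most one free end, and its attached ends have labels at most $k$.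
\item[(L2)] The links in $\mathcal L_k,\mathcal A_{k+1},\dots,\mathcal A_N$ are pairwise edge-disjoint, and the union of their edge sets is $J_{k+1}\cup\dots\cup J_N$.
\item[(L3)] The image of every link in $\mathcal L_k$ has diameter at most $(2^{N-k}-1)\delta$.
\item[(L4)] For $i\le k$ and every vertex $v$, $\deg_{T_i}(v)$ is congruent modulo $2$ to the number of ends of links in $\mathcal L_k$ that lie at $v$ and are attached to $i$.
\end{itemize}
To start, note that $\sum_i\deg_{T_i}(v)=\deg_W(v)$ is even, so at each vertex $v$ an even number of labels $i$ have $\deg_{T_i}(v)$ odd. Pair these labels arbitrarily, and for each pair $\{i,j\}$ create a trivial link at $v$ with one end attached to $i$ and the other to $j$. These links form $\mathcal L_N$, and (L1)--(L4) hold for $k=N$.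

\emph{Stage $k$.} Let $\mathcal A_k$ be the family of links in $\mathcal L_k$ with one end attached to $k$ and the other end attached to $k$ or free. Let $\mathcal B_k$ be the family of links with one end attached to $k$, the \emph{$k$-end}, and the other attached to a smaller label. By (L1) the remaining links have no end attached to $k$. Assign the $k$-end of each link in $\mathcal B_k$ to a block with label $k$ that contains its vertex. In each such block, if the number of assigned $k$-ends is odd, declare one of them free; pair the others by Lemma~\ref{lem:pairing}, applied in the block. Let $J_k\subset T_k$ be the set of edges of all paths obtained; paths in different blocks are edge-disjoint too. If a path $\pi$ joins the $k$-ends of $\lambda$ and $\lambda'$, which are distinct links since each has only one $k$-end, form the concatenation $\lambda\pi\lambda'$. It is a trail, because by (L2) the links $\lambda,\lambda'$ are edge-disjoint and have no edge in $T_k$; its two ends keep their labels, which are smaller than $k$. Let $\mathcal L_{k-1}$ consist of these concatenations, the links of $\mathcal B_k$ whose $k$-end was declared free, and the links of $\mathcal L_k$ with no end attached to $k$.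

Property (L1) holds for $k-1$ by construction. For (L2), the links of $\mathcal L_{k-1}$ and $\mathcal A_k$ are assembled from the links of $\mathcal L_k$ and the paths forming $J_k$, each used exactly once. For (L3), a concatenation has diameter at most $2(2^{N-k}-1)\delta+\delta=(2^{N-k+1}-1)\delta$. For (L4), the ends attached to a label $i<k$ belong to links outside $\mathcal A_k$, and each of them reappears as an end of a link in $\mathcal L_{k-1}$, at the same vertex and with the same label.

\emph{The partition.} Let $P_k$ be the union of $T_k\setminus J_k$ and the edge sets of the links in $\mathcal A_k$. By (L1) for $k=0$, the family $\mathcal L_0$ is empty, and (L2) for $k=0$ says that the links in $\mathcal A_1,\dots,\mathcal A_N$ are pairwise edge-disjoint and use exactly the edges of $J_1\cup\dots\cup J_N$. So the $P_k$ partition $E(W)$.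

\emph{Parity.} Fix $k$ and $v$. Among the ends at $v$ of links in $\mathcal A_k$, let $a$ be attached to $k$ and $z$ be free. Let $b$ be the number of $k$-ends at $v$ of links in $\mathcal B_k$, and let $l$ of them be declared free in stage $k$. By (L4), $\deg_{T_k}(v)\equiv a+b$. By (T1), $\deg_{J_k}(v)\equiv b-l$, and the links in $\mathcal A_k$ contribute a number congruent to $a+z$. Hence
\[
\deg_{P_k}(v)\equiv(a+b)-(b-l)+(a+z)\equiv l+z\pmod2 .
\]
So the total number of odd vertices is at most the sum of $l+z$ over all $k$ and $v$. At most one end is declared free per block, so the sum of the $l$ is at most $n(\varepsilon)$. A link with a free end is never concatenated; it stays unchanged until the stage given by the label of its other end, when it enters $\mathcal A_i$ for this label $i$. So the sum of the $z$ equals the sum of the $l$, and the total is at most $2n(\varepsilon)$.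

\emph{Size.} Every point of $\varphi(T_k)$ is within $\delta$ of $S_k$. A link in $\mathcal A_k$ has an end at a vertex of $T_k$, and its image has diameter at most $2^N\delta$. So $\varphi(P_k)$ lies within $(1+2^N)\delta\le2^{N+1}\delta=\varepsilon/4$ of $S_k$, and its diameter is at most $3\varepsilon/4$.
\end{proof}

\section{Few trails and the coarsening}\label{sec:coarsening}

The sets $P_k$ of Lemma~\ref{lem:parity} may have many components, so (T3) decomposes them into few open trails but possibly many closed ones. Closed trails do not affect parity. We may therefore regroup all these trails into few connected groups by a second application of Lemma~\ref{lem:grouping} without creating new odd vertices.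

\begin{lemma}\label{lem:trails}
For each $\rho>0$ there are $\theta(\rho)\in(0,\rho/2]$ and $b(\rho)\in\mathbb N$ such that the edge set of every even $\tau$-fine graph with $\tau\le\theta(\rho)$ is the disjoint union of the edge sets of at most $b(\rho)$ nontrivial trails whose images have diameter at most $\rho$.
\end{lemma}

\begin{proof}
Let $\varepsilon=\tau_0(\rho)\le\rho$, $\theta(\rho)=\min(\tau_1(\varepsilon),\varepsilon/2)$ and $b(\rho)=M(\rho)+n(\varepsilon)$. Let $(W,\varphi)$ be even and $\tau$-fine with $\tau\le\theta(\rho)$. Take the partition of Lemma~\ref{lem:parity} for $\varepsilon$, and decompose every component of every $P_k$ by (T3). This partitions $E(W)$ into trails with images of diameter at most $\varepsilon$, of which at most $n(\varepsilon)$ are open. By Lemma~\ref{lem:scale}(b) with $\sigma=\varepsilon\ge2\tau$, these trails form an $\varepsilon$-good system. By Lemma~\ref{lem:grouping}, which applies since $\varepsilon=\tau_0(\rho)$, they are partitioned into at most $M(\rho)$ connected groups with images of diameter at most $\rho$. The union of a group is a connected subgraph of $W$. If the group contains $q$ open trails, the union has at most $2q$ odd vertices by (T1), so by (T3) it decomposes into at most $\max(1,q)\le1+q$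 trails. Summing over the groups gives at most $M(\rho)+n(\varepsilon)$ trails.
\end{proof}

To turn these trails into the edges of a graph we must record which trails meet. Two trails may meet at very many vertices, but one meeting point per pair suffices for connectedness and for (F3), and this keeps the number of edges bounded.

\begin{proof}[Proof of Proposition~\ref{prop:coarsening}]
Let $\theta(\rho)$ and $b=b(\rho)$ be as in Lemma~\ref{lem:trails}, and put $\nu(\rho)=b^2$. Let $(W,\varphi)$ be even and $\tau$-fine with $\tau\le\theta(\rho)$, and take the at most $b$ trails of that lemma. For each pair $I\ne I'$ of trails that share a vertex, choose such a vertex $v_{I,I'}$ and one occurrence of it in the vertex sequence of $I$ and one in that of $I'$. Cut each trail at its chosen occurrences; an occurrence at an end of the trail requires no cut. Each trail is cut at most $b-1$ times and falls into at most $b$ nontrivial trails, its \emph{segments}. Let $W'$ be the graph whose edges are the segments and whose vertices are the vertices of $W$ at which an end of a segment lies, and let $\varphi'$ be induced by $\varphi$. This is a coarsening with at most $b^2$ edges.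

By (T1), $\deg_{W'}(v)$, the number of ends of segments at $v$, is congruent to $\deg_W(v)$ modulo $2$, so $W'$ is even. The segments of one trail form a connected subgraph of $W'$, and if $I,I'$ share a vertex of $W$, then $v_{I,I'}$ is an endpoint in $W'$ of a segment of $I$ and of a segment of $I'$. Hence the segments of the trails in a connected set of trails form a connected subgraph of $W'$. Since $W$ is connected, the set of all trails is connected, and so is $W'$. Condition (F1) for $\rho$ holds since segments are parts of trails, and (F2) holds since $\varphi'(W')=\varphi(W)$ and $\tau\le\rho$. For (F3), Lemma~\ref{lem:scale}(b) with $\sigma=\rho\ge2\tau$ shows that the trails form a $\rho$-good system. Let $W'_x$ consist of all segments of the trails in $H_x$. It is connected, its image lies in $B(x,4\rho)$, and it contains every segment whose image meets $B(x,\rho)$, because the trail containing that segment belongs to $H_x$.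
\end{proof}

With Proposition~\ref{prop:coarsening} proved, Proposition~\ref{prop:nonempty} and Corollary~\ref{cor:baire} complete the proof of Theorem~\ref{thm:ec}, and Theorem~\ref{thm:main} follows by Section~\ref{sec:reduction}.

\begin{thebibliography}{9}

\bibitem{Bing}
R.~H. Bing, \emph{Partitioning a set}, Bull. Amer. Math. Soc. \textbf{55} (1949).

\bibitem{Konigsberg}
\emph{The K\"onigsberg bridge problem for Peano continua},
\texttt{https://core-cms.prod.aop.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 8AF7C4B8EFCF0EA283CCA8F57DDC73EF/\allowbreak S0008414X00046514a.pdf/\allowbreak konigsberg\_bridge\_\allowbreak problem\_for\_\allowbreak peano\_continua.pdf}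

\bibitem{Moise}
E.~E. Moise, \emph{Grille decomposition and convexification theorems\dots}, Bull. Amer. Math. Soc. \textbf{55} (1949).

\end{thebibliography}
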